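# Families of functionals that are bounded on every inner function

## A first guess, and the coefficient functionals

Let $\mathbb D$ be the open unit disc, $\mathbb T$ the unit circle, and $m$ normalized arc length on $\mathbb T$. The space $H^\infty$ consists of the bounded analytic functions on $\mathbb D$ with the supremum norm. Each $f\in H^\infty$ is identified with its radial boundary function, which exists almost everywhere on $\mathbb T$.

**Definition (inner function).** A function $f\in H^\infty$ is *inner* if $|f|=1$ almost everywhere on $\mathbb T$.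

**Definition (ubd set).** Let $E$ be a normed space with dual $E^*$. A set $C\subset E$ is a *uniform bounded deciding set* (ubd set) for $E^*$ if every $M\subset E^*$ that is pointwise bounded on $C$ is norm bounded:
$$\sup_{f\in M}|f(x)|<\infty\ \text{ for all }x\in C\quad\Longrightarrow\quad\sup_{f\in M}\|f\|<\infty .$$

By the Banach–Steinhaus theorem, the closed unit ball and the unit sphere of any Banach space $E$ are ubd sets for $E^*$. The inner functions are a much thinner part of the sphere of $H^\infty$. Do they still decide boundedness? In full: if $M\subset(H^\infty)^*$ and $\sup_{\varphi\in M}|\varphi(u)|<\infty$ for every inner $u$, must $\sup_{\varphi\in M}\|\varphi\|<\infty$?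

A reasonable first guess is yes, because inner functions generate the unit ball. That is Marshall's theorem (D. E. Marshall, *Bull. AMS* 82 (1976), 494–496): the closed unit ball of $H^\infty$ is the norm-closed convex hull of the Blaschke products. Throughout, a *Blaschke product* is a unimodular constant times a finite, infinite or empty product of the usual factors $z$ and $\frac{|b|}{b}\frac{b-z}{1-\bar bz}$ with $\sum(1-|b|)<\infty$. So unimodular constants are Blaschke products, and all Blaschke products are inner.

Let us test the guess by hand.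

*Positive functionals.* If $\varphi(f)=\int f\,d\mu$ with $\mu$ a positive measure that is absolutely continuous with respect to $m$, then $\|\varphi\|=\varphi(1)$. Boundedness at the single inner function $1$ is enough.

*Coefficient functionals.* Let $\varphi_n(f)=c_n\hat f(n)$ for $n\ge1$, where $\hat f(n)$ is the Taylor coefficient and $\sup_n|c_n|=\infty$. Since $|\hat f(n)|\le\|f\|$, with equality for $z^n$, we have $\|\varphi_n\|=|c_n|$, so the family is unbounded. Each power $z^n$ is blind to this: $\varphi_l(z^n)=0$ for $l\ne n$. We want *one* inner function that sees infinitely many $\varphi_n$. Put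
$$r_k=1-4^{-k},\qquad v_k=\frac{r_k+z^{N_k}}{1+r_kz^{N_k}}=r_k+(1-r_k^2)z^{N_k}+\cdots,\qquad U_k=v_1\cdots v_k,\quad U_0=1 .$$
Choose $N_1<N_2<\cdots$ inductively so that $|c_{N_k}|\ge k4^k$ and $|\widehat{U_{k-1}}(N_k)|\le\frac16 4^{-k}$. This is possible because infinitely many $|c_n|$ exceed $k4^k$ and the coefficients of $U_{k-1}$ tend to $0$. The zeros of $v_k$ have moduli with product $r_k$, and $\sum_k(-\log r_k)<\infty$, so all zeros together satisfy the Blaschke condition. Since $v_k(0)>0$, the $U_k$ are partial products of a Blaschke product $u$, and $U_k\to u$ locally uniformly. Write $u=U_kV_k$. Every $v_i$ with $i>k$ is $r_i$ plus terms of degree at least $N_{k+1}>N_k$, so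
$$\hat u(N_k)=V_k(0)\,\widehat{U_k}(N_k)=V_k(0)\big(r_k\widehat{U_{k-1}}(N_k)+(1-r_k^2)U_{k-1}(0)\big).$$
Both $V_k(0)$ and $U_{k-1}(0)$ are at least $1-\sum_i4^{-i}=\frac23$, and $1-r_k^2\ge4^{-k}$. Hence $|\hat u(N_k)|\ge\frac23\big(\frac23-\frac16\big)4^{-k}=\frac134^{-k}$, and $|\varphi_{N_k}(u)|\ge k/3$. The family is unbounded at $u$, as the guess predicts.

The guess passes, but not for the reason given. Two examples show that a large convex hull proves nothing by itself and that infinite products matter.

*Convex hulls do not suffice.* In $\ell^1$ let $C=\{\zeta e_k:|\zeta|=1,\ k\ge1\}$. The closed convex hull of $C$ is the closed unit ball. Yet the functionals $x\mapsto nx_n$ are pointwise bounded on $C$ (at $\zeta e_k$ the supremum is $k$) and have norms $n$. What Marshall's theorem gives is, for each $n$, *some* Blaschke product $u_n$ with $|\varphi_n(u_n)|\ge\frac12\|\varphi_n\|$. The problem is to replace the varying $u_n$ by one $u$.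

*Finite Blaschke products do not suffice.* A finite Blaschke product is analytic on a larger disc, so its coefficients decay geometrically. Hence the functionals $f\mapsto n\hat f(n)$ are bounded at each finite Blaschke product, although their norms are $n$.

The guess is nevertheless correct.

**Theorem A.** If $M\subset(H^\infty)^*$ and $\sup_{\varphi\in M}|\varphi(u)|<\infty$ for every inner $u$, then $\sup_{\varphi\in M}\|\varphi\|<\infty$. That is, the set of inner functions is a ubd set for $(H^\infty)^*$.

**Theorem B.** The set $\mathcal B$ of Blaschke products is a ubd set for $(H^\infty)^*$.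

Theorem B is stronger. We prove Theorem A first and then see what must be changed.

## Boundary functions and the two parts of a functional

We use these standard facts. Passing to boundary functions embeds $H^\infty$ isometrically as a closed subalgebra of $L^\infty=L^\infty(\mathbb T,m)$, namely the functions whose negative Fourier coefficients vanish. In particular a function in $H^2$ that is bounded on $\mathbb T$ is in $H^\infty$. Also $f(0)=\int f\,dm$. We write $\|\cdot\|$ for the sup norm or the dual norm.

**Carathéodory's theorem.** Every $F\in H^\infty$ with $\|F\|\le1$ is the limit, uniformly on compact subsets of $\mathbb D$, of finite Blaschke products.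

**Yosida–Hewitt theorem** (*Trans. AMS* 72 (1952)). Every $\Phi\in(L^\infty)^*$ has the form $\Phi(f)=\int fF\,dm+\Phi_s(f)$ with $F\in L^1$ and $\Phi_s$ given by a purely finitely additive measure. Let $\pi\ge0$ be the sum of the positive and negative parts of the real and imaginary parts of that measure. Then there are measurable sets $E_1\supset E_2\supset\cdots$ with $m(E_j)\to0$ and $\pi(\mathbb T\setminus E_j)=0$ for all $j$.

Here all measures vanish on $m$-null sets, and a nonnegative finitely additive $\pi$ is *purely* finitely additive if the only countably additive $\nu$ with $0\le\nu\le\pi$ is $\nu=0$. Each of the four parts is a positive functional, and $|\mu(f)|\le\mu(|f|)$ for positive $\mu$. Adding, $|\Phi_s(f)|\le\pi(|f|)$, and since $\pi$ does not charge $\mathbb T\setminus E_j$,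
$$|\Phi_s(f)|\le\pi(\mathbb T)\operatorname*{ess\,sup}_{E_j}|f|\qquad(f\in L^\infty,\ j\ge1).\tag{1}$$

*Example.* Let $E_j$ be the arc $|\theta|\le1/j$, let $\mathrm{LIM}$ be a Banach limit (a positive, norm-one functional on bounded sequences that extends the ordinary limit), and put
$$\sigma(f)=\mathrm{LIM}_j\ \frac1{m(E_j)}\int_{E_j}f\,dm .\tag{2}$$
This is a positive functional with $\sigma(1)=1$, and $\sigma(f)=f(1)$ for continuous $f$. If $f=0$ on $E_{j_0}$, the averages vanish for $j\ge j_0$, so $\sigma(f)=0$; thus the measure of $\sigma$ gives $\mathbb T\setminus E_j$ mass $0$. It is purely finitely additive: a countably additive $\nu$ with $0\le\nu\le\sigma$ has $\nu(\mathbb T\setminus E_j)=0$ for all $j$, hence $\nu(\mathbb T\setminus\{1\})=0$, and $\nu(\{1\})=0$ because $\{1\}$ is null.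

For $\varphi\in(H^\infty)^*$, extend $\varphi$ to $\Phi\in(L^\infty)^*$ by Hahn–Banach, decompose $\Phi$, and restrict to $H^\infty$:
$$\varphi=a+s,\qquad a(f)=\int fF\,dm,\qquad s=\Phi_s|_{H^\infty}.\tag{3}$$
The decomposition depends on the extension; we fix one for each $\varphi$. Norms of $a$ and $s$ are taken in $(H^\infty)^*$.

## Infinite products of inner functions

The coefficient example used an infinite product whose late factors are close to $1$ at the origin. The next lemma makes this available for arbitrary inner factors.

**Lemma 1.** Let $v_k$ be inner, $v_k(0)>0$, and $\sum_k(1-v_k(0))<\infty$. Then $W_n=v_1\cdots v_n$ converges in $H^2$ to an inner function $w$. Likewise $V_j=\prod_{k>j}v_k$ is inner, $w=W_jV_j$, $V_j(0)=\prod_{k>j}v_k(0)$, and $w\overline{v_k}\in H^\infty$ for each $k$.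

*Proof.* Let $n<l$. Since $|W_n|=1$ a.e. and an inner function has $L^2$-norm $1$,
$$\|W_l-W_n\|_2^2=\Big\|1-\prod_{n<k\le l}v_k\Big\|_2^2=2-2\operatorname{Re}\int\prod_{n<k\le l}v_k\,dm=2-2\prod_{n<k\le l}v_k(0).$$
The product $\prod v_k(0)$ converges to a positive number, so the right side tends to $0$ as $n,l\to\infty$. Hence $W_n\to w$ in $H^2$. A subsequence converges a.e. on $\mathbb T$, so $|w|=1$ a.e., and $w$ is a bounded function in $H^2$, that is, an inner function. The same argument for the factors with $k>j$ gives $V_j$; evaluation at $0$ is continuous on $H^2$, so $V_j(0)=\prod_{k>j}v_k(0)$. Multiplication by $W_j$ is isometric in $L^2$, so $W_n=W_j\prod_{j<k\le n}v_k\to W_jV_j$, and $w=W_jV_j$. Finally $w=W_{k-1}v_kV_k$ and $v_k\overline{v_k}=1$ a.e., so $w\overline{v_k}=W_{k-1}V_k\in H^\infty$. $\square$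

## Splitting a counterexample by the size of its singular parts

Suppose Theorem A fails for $M$. Choose $\varphi_n\in M$ with $\varphi_n\neq0$ and $\|\varphi_n\|\to\infty$, write $\varphi_n=a_n+s_n$ with $a_n(f)=\int fF_n\,dm$ as in (3), and put
$$p(f)=\sup_n|\varphi_n(f)|\in[0,\infty].$$
Then $p(u)<\infty$ for every inner $u$, and $p(f+g)\le p(f)+p(g)$. If $\|s_n\|/\|\varphi_n\|$ does not tend to $0$, it stays above some $\delta\in(0,1]$ along a subsequence. So, after passing to a subsequence (which only decreases $p$), one of the following holds.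

* **Case A.** There is $\delta\in(0,1]$ with $\|s_n\|\ge\delta\|\varphi_n\|>0$ for all $n$.
* **Case B.** $\|s_n\|/\|\varphi_n\|\to0$.

We refute Case B first, because there the hand computation above generalizes.

## A gliding hump with finite Blaschke products (Case B)

The plan is to build $U=\prod v_k$ from finite Blaschke products so that $v_1\cdots v_k$ makes $\varphi_{n_k}$ large and the later factors hardly change the absolutely continuous part $a_{n_k}$. We need three preparations.

**Step B1: multiplying by $B$ loses only a constant factor.** The next factor is inserted after $B=v_1\cdots v_{k-1}$ has been fixed, so we must know that $\varphi_n$ is still large on $BH^\infty$. The claim is: *for each finite Blaschke product $B$ there are $c_B>0$ and $n_B$ with*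
$$\sup_{\|f\|\le1}|\varphi_n(Bf)|\ge2c_B\|\varphi_n\|\qquad(n\ge n_B).\tag{4}$$

Let $d=\deg B$, and let $b_i$ be the distinct zeros of $B$, with multiplicities $m_i$, so $\sum m_i=d$. The linear map $q\mapsto(q^{(\nu)}(b_i))_{\nu<m_i}$ from polynomials of degree $<d$ to $\mathbb C^d$ is injective, since a nonzero polynomial of degree $<d$ has fewer than $d$ zeros; so it is bijective (Hermite interpolation). Given $f$ with $\|f\|\le1$, let $q$ be the polynomial of degree $<d$ with $q^{(\nu)}(b_i)=f^{(\nu)}(b_i)$ for $\nu<m_i$. By Cauchy's estimates $|f^{(\nu)}(b_i)|\le\nu!\,(1-|b_i|)^{-\nu}$. Hence the coefficients of $q$ are bounded by a constant $C$ depending only on $B$. Now $f-q$ vanishes at each $b_i$ to order $m_i$, and $|B|$ is bounded below near $\mathbb T$, so $g=(f-q)/B\in H^\infty$. On $\mathbb T$ we have $|g|=|f-q|$, so $\|g\|\le1+dC$. Thus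
$$f=q+Bg,\qquad p(q)\le C\sum_{j<d}p(z^j)=:C'<\infty,$$
because $z^j$ is inner. Therefore $\|\varphi_n\|\le C'+(1+dC)\sup_{\|g\|\le1}|\varphi_n(Bg)|$. As soon as $\|\varphi_n\|\ge2C'$ this gives (4) with $2c_B=\frac1{2(1+dC)}$. Since $\|\varphi_n\|\to\infty$, that holds for all large $n$.

**Step B2: the next factor.** We now produce a factor that is close to $1$ at the origin and makes $a_n$ large after multiplication by $B$. The claim is: *given a finite Blaschke product $B$, $\varepsilon\in(0,1)$ and $k\ge1$, for all sufficiently large $n$ there is a finite Blaschke product $v$ with $v(0)>0$, $v(0)\ge1-\varepsilon$ and $|a_n(Bv)|\ge k+1+\|s_n\|$.*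

For $n\ge n_B$ choose $f$ with $\|f\|\le1$ and $|\varphi_n(Bf)|\ge c_B\|\varphi_n\|$, and let $F=1-\frac\varepsilon4(1+f)$. Then $\|F\|\le(1-\frac\varepsilon4)+\frac\varepsilon4=1$ and $|1-F(0)|\le\frac\varepsilon2$. Since $\varphi_n(BF)=(1-\frac\varepsilon4)\varphi_n(B)-\frac\varepsilon4\varphi_n(Bf)$ and $|s_n(BF)|\le\|s_n\|$,
$$|a_n(BF)|\ge|\varphi_n(BF)|-\|s_n\|\ge\tfrac{\varepsilon c_B}4\|\varphi_n\|-p(B)-\|s_n\|.$$
By Carathéodory's theorem there are finite Blaschke products $v_i\to F$ uniformly on compact sets. Their Fourier coefficients converge to those of $F$, so $\int v_iT\,dm\to\int FT\,dm$ for every trigonometric polynomial $T$. As these are dense in $L^1$ and $\|v_i\|\le1$, the same holds for every $T\in L^1$. With $T=BF_n$ we get $a_n(Bv_i)\to a_n(BF)$. Also $v_i(0)\to F(0)$ and $|F(0)|\ge1-\frac\varepsilon2$. So some $v=v_i$ satisfies $|v(0)|\ge1-\varepsilon>0$ and $|a_n(Bv)|\ge|a_n(BF)|-1$. Multiplying $v$ by a unimodular constant makes $v(0)>0$ and changes neither modulus. It remains to have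
$$\tfrac{\varepsilon c_B}4\|\varphi_n\|-2\|s_n\|\ge k+2+p(B).$$
This holds for all large $n$, because $\|s_n\|=o(\|\varphi_n\|)$, $\|\varphi_n\|\to\infty$ and $p(B)<\infty$.

**Step B3: tails do not disturb an integral.** We show that a factor close to $1$ at the origin is invisible to a fixed $L^1$ density. The claim is: *for each $F\in L^1$ there is $\eta>0$ such that $\big|\int Q(V-1)F\,dm\big|\le1$ whenever $Q,V$ are inner and $V(0)\ge1-\eta$ is real.*

Write $F=F'+F''$ with $|F'|\le\Lambda$ and $\|F''\|_1\le\frac14$. Then $\|V-1\|_1^2\le\|V-1\|_2^2=2-2V(0)\le2\eta$, while $|V-1|\le2$. So the integral is at most $\Lambda\sqrt{2\eta}+\frac12$, which is at most $1$ for small $\eta$. Let $\eta_j$ denote such a number for $F_{n_j}$, once $n_j$ is chosen.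

**Step B4: the construction.** We assemble the hump. Let $U_0=1$. Given $n_1<\dots<n_{k-1}$ and $U_{k-1}=v_1\cdots v_{k-1}$, put $\varepsilon_k=2^{-k}\min(1,\eta_1,\dots,\eta_{k-1})$. By Step B2 with $B=U_{k-1}$ and $\varepsilon=\varepsilon_k$, choose $n_k>n_{k-1}$ and a finite Blaschke product $v_k$ with $v_k(0)>0$, $v_k(0)\ge1-\varepsilon_k$, such that $U_k=U_{k-1}v_k$ satisfies
$$|a_{n_k}(U_k)|\ge k+1+\|s_{n_k}\|.$$
By Lemma 1, $U=\prod v_k$ is inner, $U=U_jV_j$ with $V_j$ inner, and
$$V_j(0)=\prod_{k>j}v_k(0)\ge1-\sum_{k>j}\varepsilon_k\ge1-\eta_j\sum_{k>j}2^{-k}\ge1-\eta_j .$$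
Step B3 with $Q=U_j$, $V=V_j$, $F=F_{n_j}$ gives $|a_{n_j}(U)-a_{n_j}(U_j)|\le1$. Therefore
$$|\varphi_{n_j}(U)|\ge|a_{n_j}(U)|-\|s_{n_j}\|\ge|a_{n_j}(U_j)|-1-\|s_{n_j}\|\ge j\qquad(j\ge1),$$
which contradicts $p(U)<\infty$. So Case B is impossible.

For later use: $p$ was used only at $1$, at the powers $z^j$, at finite Blaschke products, and at $U$.

## Why singular parts defeat the hump

The first thing to try in Case A is the same construction. It stops at Step B3, which is false for singular functionals. Take $\sigma$ from (2) and, for $c>0$, the inner function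
$$V(z)=\exp\Big(-c\,\frac{1+z}{1-z}\Big),\qquad V(e^{i\theta})=e^{-ic\cot(\theta/2)},\qquad V(0)=e^{-c}.$$
Over $|\theta|\le\tau$ the imaginary parts average to $0$ by oddness. For the real part substitute $x=\cot(\theta/2)$ and put $X=\cot(\tau/2)$. Since $2/(1+x^2)$ is positive and decreasing on $[X,\infty)$, the second mean value theorem gives
$$\Big|\frac1\tau\int_0^\tau\cos\big(c\cot\tfrac\theta2\big)\,d\theta\Big|=\Big|\frac1\tau\int_X^\infty\frac{2\cos(cx)}{1+x^2}\,dx\Big|\le\frac1\tau\cdot\frac2{1+X^2}\cdot\frac2c=\frac{4\sin^2(\tau/2)}{c\tau}\le\frac\tau c .$$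
So the averages tend to $0$, and $\sigma(V)=0$ while $\sigma(1)=1$, no matter how close $V(0)=e^{-c}$ is to $1$. A late factor can destroy everything that the earlier factors achieved on a singular functional.

The next thought is Baire's theorem. The inner functions form a closed subset of $H^\infty$, hence a complete metric space, covered by the closed sets $\{p\le N\}$. So $p\le N$ on some relative ball of inner functions. But such a ball can be worthless. Suppose $u$ is inner and $\|u-1\|<1$. Then $\operatorname{Re}u>0$ and $|u|$ is bounded below in $\mathbb D$, so $\log u$ is bounded and analytic. Its real part $\log|u|$ is a bounded harmonic function with boundary values $0$ a.e., so it vanishes and $u$ is constant. Near $1$ there are only unimodular constants, and a bound on this ball says no more than $p(1)<\infty$.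

So we need a family of inner functions that is parametrized by a ball of a Banach space (so that Baire's theorem yields a ball with linear structure) and is rich enough to see all the functionals $\varphi_{n_k}$ of a subsequence. First we find the functions that have to be seen.

## Blaschke products that feel the singular part

A singular functional lives on arbitrarily small sets $E_j$. So we can change the constant function $1$ on $E_j$ substantially while keeping the norm at most $1$ and the value at $0$ near $1$. Marshall's theorem then turns the result into a Blaschke product.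

**Lemma 2.** Let $\varphi=a+s$ as in (3) with $s\ne0$, and let $0<\varepsilon<1$. There is a Blaschke product $u$ with $u(0)>0$, $u(0)\ge1-\varepsilon$ and
$$|\varphi(u)|\ge\tfrac1{14}\|s\|-|\varphi(1)|.$$

*Proof.*

**Step 1: peak functions for $E_j$.** We construct $q_j\in H^\infty$ that is nearly $1$ on $E_j$, small in $L^1$, and takes its values in a narrow sector. Let $E_j$ and $\pi$ be as in the Yosida–Hewitt theorem. Since $s\ne0$, (1) shows $m(E_j)>0$ for all $j$. Put $M_j=m(E_j)^{-1/2}\to\infty$. Let $G_j$ be analytic in $\mathbb D$ with $\operatorname{Re}G_j$ the Poisson integral of $M_j\chi_{E_j}$ and $G_j(0)=M_jm(E_j)=m(E_j)^{1/2}$. Then $\operatorname{Re}G_j>0$, so $1/(1+G_j)$ lies in $\{|z-\frac12|<\frac12\}$, and so does $1-1/(1+G_j)=G_j/(1+G_j)$. This disc lies in the right half-plane, so with the principal branch we may set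
$$q_j=\Big(\frac{G_j}{1+G_j}\Big)^{1/3},\qquad|q_j|\le1,\quad|\arg q_j|\le\tfrac\pi6 .$$
These bounds pass to the boundary (read as membership in the closed sector). Next, $|q_j|\le\frac2{\sqrt3}\operatorname{Re}q_j$, so
$$\int|q_j|\,dm\le\frac2{\sqrt3}\,q_j(0),\qquad q_j(0)=\Big(\frac{m(E_j)^{1/2}}{1+m(E_j)^{1/2}}\Big)^{1/3}\to0 .$$
Finally, $|1-q_j^3|=1/|1+G_j|\le1/(1+\operatorname{Re}G_j)$ in $\mathbb D$. At almost every point of $E_j$ the radial limit of $\operatorname{Re}G_j$ is $M_j$, so there $|1-q_j^3|\le1/(1+M_j)$. Since $|\arg q_j|\le\frac\pi6$ and $|\arg q_j^2|\le\frac\pi3$, we have $\operatorname{Re}(1+q_j+q_j^2)\ge1$. Dividing, $|1-q_j|\le1/(1+M_j)$ a.e. on $E_j$.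

**Step 2: perturbing $1$ inside the unit ball.** We use $q_j$ to change $1$ near $E_j$ in a prescribed way. Let $f\in H^\infty$, $\|f\|\le1$, and put $F_j=1-\frac13q_j(2+f)$. Let $z=\frac13q_j(2+f)$. Since $|f|\le1$, the value $2+f$ lies in the closed disc of center $2$ and radius $1$, so $|2+f|\le3$ and $|\arg(2+f)|\le\frac\pi6$. Thus $|z|\le1$ and $|\arg z|\le\frac\pi6+\frac\pi6=\frac\pi3$. Then $2\operatorname{Re}z\ge|z|$ and
$$|1-z|^2=1+|z|^2-2\operatorname{Re}z\le1+|z|^2-|z|\le1,$$
so $\|F_j\|\le1$. This is why the cube root was taken.

**Step 3: the limit of $\varphi(F_j)$.** We see what $\varphi$ does to these perturbations. Clearly $F_j(0)\to1$. The functions $q_j$ are bounded by $1$ and tend to $0$ in $L^1$. Splitting the density $F$ of $a$ into a bounded part and a part of small $L^1$-norm, we get $a(q_j(2+f))\to0$. By (1), $|s((1-q_j)(2+f))|\le3\pi(\mathbb T)/(1+M_j)\to0$. Hence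
$$\varphi(F_j)=\varphi(1)-\tfrac13a(q_j(2+f))-\tfrac13s(q_j(2+f))\ \longrightarrow\ \varphi(1)-\tfrac13s(2+f).$$
Choose $f_0$ with $\|f_0\|\le1$ and $|s(f_0)|\ge\frac12\|s\|$. The numbers $\frac13s(2+f_0)$ and $\frac13s(2)$ differ by $\frac13s(f_0)$, of modulus at least $\frac16\|s\|$, so one of them has modulus at least $\frac1{12}\|s\|$. Use $f=f_0$ or $f=0$ accordingly and take $j$ large: for every $\varepsilon'>0$ there is $F\in H^\infty$ with
$$\|F\|\le1,\qquad|1-F(0)|\le\varepsilon',\qquad|\varphi(F)|\ge\tfrac1{13}\|s\|-|\varphi(1)|.$$

**Step 4: from $F$ to a Blaschke product.** We select a good term of a convex combination. Choose $\varepsilon'\in(0,\frac14)$ with $\sqrt{\varepsilon'}\le\varepsilon$ and $3\sqrt{\varepsilon'}\|\varphi\|\le(\frac1{13}-\frac1{14})\|s\|$, and take $F$ as above. By Marshall's theorem there is a finite convex combination of Blaschke products with $\|F-\sum\lambda_iu_i\|\le\varepsilon'$. Then $|1-\sum\lambda_iu_i(0)|\le2\varepsilon'$, so $\sum\lambda_i\operatorname{Re}(1-u_i(0))\le2\varepsilon'$, with nonnegative terms. Hence $J=\{i:\operatorname{Re}(1-u_i(0))\ge\sqrt{\varepsilon'}\}$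 satisfies $\sum_{i\in J}\lambda_i\le2\sqrt{\varepsilon'}<1$, so not every index is in $J$, and
$$\sum_{i\notin J}\lambda_i|\varphi(u_i)|\ge|\varphi(F)|-\varepsilon'\|\varphi\|-2\sqrt{\varepsilon'}\|\varphi\|\ge|\varphi(F)|-3\sqrt{\varepsilon'}\|\varphi\|\ge\tfrac1{14}\|s\|-|\varphi(1)|.$$
Since $\sum_{i\notin J}\lambda_i\le1$, some $i\notin J$ has $|\varphi(u_i)|\ge\frac1{14}\|s\|-|\varphi(1)|$. For this $i$, $|u_i(0)|\ge\operatorname{Re}u_i(0)\ge1-\sqrt{\varepsilon'}\ge1-\varepsilon$, and $u_i(0)\ne0$. Multiply by a unimodular constant to make the value at $0$ positive. $\square$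

*Remark (why two cases).* Lemma 2 captures a *fixed proportion* of $\|s\|$ however small $\varepsilon$ is. Absolutely continuous functionals do not allow this. For $\varphi(f)=\hat f(n)$ with $n\ge1$, of norm $1$, and $u$ inner with $u(0)\ge1-\varepsilon$, the identity $\sum_l|\hat u(l)|^2=1$ gives $|\hat u(n)|\le\sqrt{1-(1-\varepsilon)^2}\le\sqrt{2\varepsilon}$. The fixed proportion is what makes the last inequality of Case A work.

## A ball of inner functions around an infinite product (Case A)

**Step A1: one product that contains all the witnesses.** By Lemma 2, for all $n$ and $\varepsilon$ there is a Blaschke product $u$ with $u(0)>0$, $u(0)\ge1-\varepsilon$ and $|\varphi_n(u)|\ge\frac\delta{14}\|\varphi_n\|-p(1)$. As $p(1)<\infty$ and $\|\varphi_n\|\to\infty$, we can choose $n_1<n_2<\cdots$ with $(\frac\delta{14}-\frac\delta{20})\|\varphi_{n_k}\|\ge p(1)$, and Blaschke products $u_k$ with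
$$u_k(0)\ge1-2^{-k},\qquad|\varphi_{n_k}(u_k)|\ge\tfrac\delta{20}\|\varphi_{n_k}\|.\tag{5}$$
Let $w=\prod u_k$, inner by Lemma 1. We do *not* claim that $w$ itself is large at any $\varphi_{n_k}$; the last section but one shows why we could not. It only serves as a common multiple of the $u_k$.

**Step A2: the space of the parameters.** We look for inner functions near $w$. If $G$ is invertible in $H^\infty$, then $w\overline G/G$ is unimodular on $\mathbb T$, and it is analytic as soon as $w\overline G\in H^\infty$. So let
$$K=\{g\in H^\infty:\ g^\#:=w\bar g\in H^\infty\}.$$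
This is a complex subspace of $H^\infty$, and it is closed because $H^\infty$ is closed in $L^\infty$. Since $w\overline{g^\#}=w\bar wg=g$, the map $g\mapsto g^\#$ sends $K$ to itself and is an isometric conjugate-linear involution of $K$. By Lemma 1, $w\overline{u_k}\in H^\infty$, so
$$u_k\in K\quad\text{for all }k .$$
Note that $1\in K$ as well, with $1^\#=w$.

*Example.* For $w=z^n$, $K$ consists of the polynomials of degree at most $n$, and $g^\#$ has the conjugated coefficients in reverse order. If $n=1$ and $g=\beta z$ with $|\beta|<1$, then $g^\#=\bar\beta$ and $w\,\frac{1+\bar g}{1+g}=\frac{z+\bar\beta}{1+\beta z}$, a Blaschke factor.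

**Step A3: Baire's theorem in the parameter ball.** We want a ball of $K$ on which $p$ of the corresponding inner functions is bounded. Let $r=\delta/80$ and $Y=\{g\in K:\|g\|\le r\}$, a complete metric space. For $g\in Y$ put
$$\Theta(g)=w\,\frac{1+\bar g}{1+g}=\frac{w+g^\#}{1+g}.$$
Since $\|g\|<1$, $1/(1+g)\in H^\infty$, so $\Theta(g)\in H^\infty$. Its modulus is $1$ a.e., so $\Theta(g)$ is inner. The map $\Theta:Y\to H^\infty$ is norm continuous. As $p$ is a supremum of continuous functions, the sets $Y_N=\{g\in Y:p(\Theta(g))\le N\}$ are closed in $Y$, and $\bigcup_NY_N=Y$. By Baire's theorem some $Y_N$ has an interior point $g_1$ in $Y$. Replacing $g_1$ by $g_0=(1-t)g_1$ with small $t>0$, we stay in the interior and have $\|g_0\|<r$. So there are $g_0\in Y$ and $\rho>0$ with $\|g_0\|+\rho\le r$ and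
$$g\in K,\ \|g-g_0\|\le\rho\quad\Longrightarrow\quad p(\Theta(g))\le N.\tag{6}$$

**Step A4: extracting a linear term.** $\Theta$ is not linear, but $g^\#$ enters it conjugate-linearly and $g$ enters analytically; averaging over a circle separates the two. Let $h\in K$ with $\|h\|\le\rho$. For $|\zeta|=1$ we have $(\zeta h)^\#=\zeta^{-1}h^\#$, so
$$\Theta(g_0+\zeta h)=\frac{w+g_0^\#+\zeta^{-1}h^\#}{1+g_0+\zeta h}=\big(w+g_0^\#+\zeta^{-1}h^\#\big)\sum_{j\ge0}\frac{(-\zeta)^jh^j}{(1+g_0)^{j+1}}.$$
The series converges in norm, uniformly in $\zeta$, because $\|h/(1+g_0)\|\le\rho/(1-\|g_0\|)<1$; here $\rho\le r-\|g_0\|<1-\|g_0\|$. This is an expansion in powers $\zeta^l$, $l\ge-1$, and $\zeta^{-1}$ arises only from $\zeta^{-1}h^\#$ times the term $j=0$. Its coefficient is $h^\#/(1+g_0)$. Applying $\varphi_n$ termwise and integrating against $e^{i\theta}$ gives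
$$\varphi_n\Big(\frac{h^\#}{1+g_0}\Big)=\frac1{2\pi}\int_0^{2\pi}e^{i\theta}\,\varphi_n\big(\Theta(g_0+e^{i\theta}h)\big)\,d\theta .$$
By (6) the right side has modulus at most $N$. Since $\#$ maps the closed $\rho$-ball of $K$ onto itself, $h^\#$ is an arbitrary element of that ball. By homogeneity
$$\Big|\varphi_n\Big(\frac g{1+g_0}\Big)\Big|\le\frac N\rho\,\|g\|\qquad(g\in K,\ n\ge1).\tag{7}$$

In the example $w=z$, $g_0=0$, $h=bz$, the coefficient of $\zeta^{-1}$ in $\frac{z+\zeta^{-1}\bar b}{1+\zeta bz}$ is indeed $\bar b=h^\#$.

**Step A5: the contradiction.** We test (7) on the witnesses. Take $g=u_j\in K$ and $n=n_j$. Since $\|u_j\|=1$ and $r\le\frac12$,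
$$\Big\|u_j-\frac{u_j}{1+g_0}\Big\|=\Big\|\frac{u_jg_0}{1+g_0}\Big\|\le\frac r{1-r}\le2r=\frac\delta{40}.$$
Together with (5) and (7),
$$\tfrac\delta{20}\|\varphi_{n_j}\|\le|\varphi_{n_j}(u_j)|\le\tfrac N\rho+\tfrac\delta{40}\|\varphi_{n_j}\|,$$
so $\|\varphi_{n_j}\|\le40N/(\delta\rho)$ for all $j$. Since $N$ and $\rho$ do not depend on $j$, this contradicts $\|\varphi_{n_j}\|\to\infty$. Case A is impossible too, and Theorem A is proved. $\square$

## Blaschke products alone decide

We now prove Theorem B. Suppose it fails. As before we obtain $\varphi_n$ with $\|\varphi_n\|\to\infty$, but now we know $p(u)<\infty$ only for $u\in\mathcal B$. The division into Cases A and B is unchanged.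

**Case B for $\mathcal B$.** We only have to see that every function at which $p$ was used is a Blaschke product. This is clear for $1$, $z^j$ and finite Blaschke products. For $U$: each $v_k$ is a unimodular constant times factors $\frac{|b|}b\frac{b-z}{1-\bar bz}$, with $b\neq0$ because $v_k(0)\ne0$. These factors equal $|b|>0$ at $0$, and $v_k(0)>0$, so the constant is $1$. Moreover $\prod|b|$ over all zeros of all $v_k$ is $\prod_kv_k(0)>0$, so the Blaschke condition holds and the products $U_k$ converge locally uniformly to the Blaschke product $b_*$ of all these zeros. They also converge to $U$ in $H^2$, hence locally uniformly. So $U=b_*\in\mathcal B$, and Case B is impossible as before.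

**Case A for $\mathcal B$.** Steps A1 and A2 are unchanged: $p$ was used only at $1$, and the $u_k$ are Blaschke products. Steps A4 and A5 use only (6). So we only have to derive (6) again, and the trouble is that $\Theta(g)$ may fail to be a Blaschke product, so that $\bigcup_NY_N=Y$ is no longer known. We show that this happens only for a meager set of $g$. Let
$$Y''=\{g\in Y:\Theta(g)\in\mathcal B\}.$$

**Step 1: $Y''$ is a $G_\delta$.** We use a criterion that is visible on circles inside $\mathbb D$: an inner function $u$ is a Blaschke product if and only if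
$$\lim_{t\to1}\int\log|u(t\zeta)|\,dm(\zeta)=0$$
(Garnett, *Bounded Analytic Functions*, Ch. II, Thm 2.4). These means are nonpositive since $|u|\le1$, and nondecreasing in $t$ since $\log|u|$ is subharmonic. Let $O_k$ be the set of $g\in Y$ for which some $t\in(0,1)$ satisfies: $\Theta(g)$ has no zero on $|z|=t$, and $\int\log|\Theta(g)(t\zeta)|\,dm>-1/k$.

The set $O_k$ is open in $Y$. Indeed, if $g_i\to g$ then $\Theta(g_i)\to\Theta(g)$ uniformly on $\mathbb D$. If $\Theta(g)$ has no zero on $|z|=t$, its modulus is bounded below there, so $\log|\Theta(g_i)|\to\log|\Theta(g)|$ uniformly on $|z|=t$, and the same $t$ serves for $g_i$ with $i$ large.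

Moreover $Y''=\bigcap_kO_k$. If $g\in Y''$, then for each $k$ the mean exceeds $-1/k$ for some $t$ and hence for all larger $t<1$. Since $\Theta(g)\not\equiv0$ has countably many zeros, all but countably many circles are zero-free, so we can choose such a $t$ with a zero-free circle, and $g\in O_k$. Conversely, if $g\in O_k$ for all $k$, the nondecreasing, nonpositive means have limit $0$, so $g\in Y''$.

**Step 2: $Y''$ is dense in $Y$.** We show that a Frostman shift of $\Theta(g)$ is again of the form $\Theta(g')$ with $g'$ near $g$. It suffices to approximate $g\in Y$ with $\|g\|<r$, as these are dense in $Y$. Write $G=1+g$. Since $1\in K$, we have $G\in K$ with $G^\#=w+g^\#$, and $\Theta(g)=G^\#/G$. For $a\in\mathbb D$,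
$$\frac{\Theta(g)-a}{1-\bar a\,\Theta(g)}=\frac{G^\#-aG}{G-\bar aG^\#}.$$
Put $g'=g-\bar aG^\#\in K$. Then $1+g'=G-\bar aG^\#$, and because $\#$ is a conjugate-linear involution, $(1+g')^\#=G^\#-aG$. Also $\|g'-g\|=|a|\,\|G\|\le2|a|$. So for small $|a|$ we have $g'\in Y$, and the quotient above equals $\Theta(g')$. Frostman's theorem says that for a nonconstant inner function $u$ the shift $\frac{u-a}{1-\bar au}$ is a Blaschke product for almost every $a\in\mathbb D$, hence for arbitrarily small $a$. If $\Theta(g)$ is constant, the shift is a unimodular constant, which is a Blaschke product. So there are $g'\in Y''$ arbitrarily close to $g$.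

**Step 3: Baire again.** We combine the two steps. Each $O_k$ is open and, containing $Y''$, dense; so $Y\setminus O_k$ is closed and nowhere dense. If $g\in Y''$ then $p(\Theta(g))<\infty$, so $g\in Y_N$ for some $N$. Hence
$$Y=\bigcup_NY_N\ \cup\ \bigcup_k(Y\setminus O_k),$$
a countable union of closed sets. By Baire's theorem one of them has interior in $Y$, and it must be some $Y_N$. As in Step A3 we obtain $g_0$ and $\rho$ with (6). Note that (6) holds for *all* $g$ in the ball, not only for $g\in Y''$, because $Y_N$ is closed. Steps A4 and A5 now apply verbatim. This proves Theorem B. $\square$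

## Operators, exhaustions and surjectivity

Theorem B has the following equivalent-looking consequences, in each of which $\mathcal B$ replaces the whole ball.

**Corollary.** Let $\mathcal B$ be the set of Blaschke products.

1. If bounded operators $T_i:H^\infty\to Z_i$ into normed spaces satisfy $\sup_i\|T_iu\|<\infty$ for each $u\in\mathcal B$, then $\sup_i\|T_i\|<\infty$.
2. If $\mathcal B=\bigcup_nC_n$ with $C_1\subset C_2\subset\cdots$, then for some $n$ the closed absolutely convex hull of $C_n$ contains a ball centered at $0$.
3. If $X$ is a Banach space, $T:X\to H^\infty$ is bounded linear and $T(X)\supset\mathcal B$, then $T$ is onto.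

*Proof.* (1) Apply Theorem B to $M=\{\ell\circ T_i:\ \ell\in Z_i^*,\ \|\ell\|\le1\}$. It is pointwise bounded on $\mathcal B$ because $|\ell(T_iu)|\le\|T_iu\|$, and $\sup_\ell\|\ell\circ T_i\|=\|T_i\|$ by Hahn–Banach.

(2) Suppose not. Then for each $n$ there is $f$ with $\|f\|<1/n$ outside the closed absolutely convex hull of $C_n$. (If $C_n$ is empty, take the hull to be $\{0\}$.) By Hahn–Banach separation there is $\varphi_n$ with $|\varphi_n|\le1$ on $C_n$ and $|\varphi_n(f)|>1$, so $\|\varphi_n\|>n$. Each $u\in\mathcal B$ lies in $C_n$ for all large $n$, so $|\varphi_n(u)|\le1$ for those $n$, and $(\varphi_n)$ is pointwise bounded on $\mathcal B$. It is not norm bounded, contrary to Theorem B.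

(3) Let $M=\{\varphi\in(H^\infty)^*:\|T^*\varphi\|\le1\}$. If $u=Tx\in\mathcal B$, then $|\varphi(u)|=|(T^*\varphi)(x)|\le\|x\|$ for $\varphi\in M$. By Theorem B, $M$ is bounded, by $\kappa$ say. If $T^*\varphi=0$, then all multiples of $\varphi$ are in $M$, so $\varphi=0$; otherwise $\varphi/\|T^*\varphi\|\in M$. In both cases $\|\varphi\|\le\kappa\|T^*\varphi\|$. An operator between Banach spaces whose adjoint is bounded below in this way is onto. $\square$

## Two limits: finite products and the radius of the hull

*Finite Blaschke products are not a ubd set.* We saw this with $f\mapsto n\hat f(n)$. A starker family: finite Blaschke products lie in the disc algebra, a proper closed subspace of $H^\infty$. By Hahn–Banach there is $\varphi\neq0$ vanishing on the disc algebra, and $M=\{n\varphi:n\ge1\}$ vanishes on all finite Blaschke products but is unbounded.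

*No uniform radius is possible in Corollary (2), even for the full set of inner functions.* Given $\eta>0$, let $C_n$ be the set of inner $u$ with $|\hat u(l)|\le\eta/2$ for all $l\ge n$. Since $\hat u(l)\to0$ for each $u$, these sets increase to the set of all inner functions. The functional $f\mapsto\hat f(n)$ is continuous and bounded by $\eta/2$ on $C_n$, so $|\hat f(n)|\le\eta/2$ for every $f$ in the closed absolutely convex hull of $C_n$. Hence $\eta z^n$ is not in that hull, and no hull contains the closed ball of radius $\eta$.
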